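# Cutting a convex polygon into $2k+1$ intervals without long distances

## Chains of long pairs and greedy cutting

Throughout, $S$ is the vertex set of a convex $n$-gon, $n\ge 3$, with all interior angles smaller than $\pi$; so no three points of $S$ are collinear. Fix a threshold $\delta>0$ and call a pair of points of $S$ **long** if its distance is at least $\delta$. We traverse the boundary clockwise. A *list* is a set of cyclically consecutive vertices written in the order of traversal, and $<$ denotes this order within the list. An *interval* is also a set of cyclically consecutive vertices. A set of vertices is *independent* if it contains no long pair.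

**Definition (chain).** A *$t$-chain* in a list is a sequence of its members
$$x_1<y_1\le x_2<y_2\le\dots\le x_t<y_t$$
in which every pair $x_jy_j$ is long. Its *end pair* is $(x_1,y_t)$.

So a chain is a row of long pairs laid one after the other along the boundary. Consecutive pairs may share an endpoint but may not overlap.

*Example.* Let $v_0,\dots,v_4$ be the vertices of a regular pentagon in clockwise order, and consider the list $v_2<v_3<v_4<v_0$. If $\delta$ is the side length, all pairs are long, and $v_2<v_3\le v_3<v_4\le v_4<v_0$ is a 3-chain. If $\delta$ is the length of a diagonal, then $v_2<v_4$ is a 1-chain. There is no 2-chain: its four members occupy at most three sides, so one of its two pairs would be a side, and sides are not long.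

Chains are exactly what obstructs cutting a list into few independent intervals.

**Lemma 1 (greedy cutting).** *Let $r\ge 0$. If a list contains no $(r+1)$-chain, then it can be partitioned into at most $r+1$ independent intervals.*

**Proof.** Let $I_1$ be the longest independent initial segment, $I_2$ the longest independent segment starting at the next vertex, and so on, until the list is exhausted by $I_1,\dots,I_m$. A single vertex is independent, so the process advances. For $j<m$ let $y_j$ be the first vertex of $I_{j+1}$. Since $I_j$ could not be extended by $y_j$, some $x_j\in I_j$ forms a long pair with $y_j$. Now $x_j<y_j$, and $y_j\le x_{j+1}$ because $y_j$ is the first vertex of $I_{j+1}$ and $x_{j+1}\in I_{j+1}$. Hence $x_1<y_1\le x_2<y_2\le\dots\le x_{m-1}<y_{m-1}$ is an $(m-1)$-chain. If $m-1\ge r+1$, its first $r+1$ pairs would be an $(r+1)$-chain. So $m\le r+1$. (An empty list gives $m=0$.) $\square$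

To color a polygon with few colors it therefore suffices to show that chains are short. If only few different distances are $\ge\delta$, chains have to be short, and that is the plan.

## The coloring bound that chains should give

Let $d_1>d_2>\dots$ be the different distances determined by $S$.

**Definition.** $G(S,k)$, for $k\ge 1$, is the graph on $S$ in which two points are joined if their distance is at least $d_k$. If $S$ determines fewer than $k$ distances, every pair is joined.

*Example.* For the regular pentagon, $d_1$ is the diagonal and $d_2$ the side. $G(S,1)$ consists of the five diagonals, which form a 5-cycle, with chromatic number 3. $G(S,2)$ is $K_5$, with chromatic number 5.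

The chromatic number $\chi$ is the least number of independent sets that partition the vertex set. The paper "On The Graph Of" (http://www.renyi.hu/%7Ep_erdos/1986-19.pdf) conjectures that $\chi(G(S,k))\le 2k+1$ whenever $S$ is the vertex set of a convex $n$-gon, for every $n$. This is true, in a stronger form.

**Theorem 1.** *If $S$ is the vertex set of a convex polygon, then $S$ can be partitioned into at most $2k+1$ intervals of consecutive vertices, each independent in $G(S,k)$. In particular $\chi(G(S,k))\le 2k+1$.*

The bound is attained for every $k$. In the regular $(2k+1)$-gon, a chord spanning $j$ sides, $1\le j\le k$, has length proportional to $\sin\frac{\pi j}{2k+1}$, which increases with $j$. So exactly $k$ distances occur, all pairs are joined, and $G(S,k)=K_{2k+1}$.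

One might hope to argue through complete subgraphs. Altman proved, as conjectured by Erdős, that the vertices of a convex $n$-gon determine at least $\lfloor n/2\rfloor$ distances. If $G(S,k)$ contained a complete subgraph on $2k+2$ vertices, these would form a convex polygon with at least $k+1$ distances, all at least $d_k$, which is absurd. So the clique number is at most $2k+1$. But the chromatic number can exceed the clique number: for the regular pentagon and $k=1$ the clique number is 2 and $\chi=3$. The clique bound alone does not give the theorem, and Altman's theorem is not used below.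

**Reduction.** If $S$ determines only $k'<k$ distances, then $k'\ge1$ and all pairs are joined both in $G(S,k)$ and in $G(S,k')$, so the two graphs coincide and it suffices to treat $k'$, since $2k'+1\le 2k+1$. From now on $S$ determines at least $k$ distances and $\delta=d_k$. Then exactly $k$ distances are $\ge\delta$, and "independent" means independent in $G(S,k)$.

## Crossing diagonals, the two arcs of a diameter, and $k=1$

If $W,X,Y,Z$ are distinct vertices in this cyclic order, then
$$|WX|+|YZ|<|WY|+|XZ|. \tag{1}$$
Indeed, the diagonals $WY$ and $XZ$ of the convex quadrilateral meet in an interior point $O$, and $|WX|<|WO|+|OX|$, $|YZ|<|YO|+|OZ|$; add the two. Since the right side of (1) is at most $2d_1$,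
$$|WX|=|YZ|=d_1\ \text{ is impossible for distinct } W,X,Y,Z \text{ in this cyclic order.} \tag{2}$$

Fix once and for all $P,Q\in S$ with $|PQ|=d_1$. Let $\Lambda$ be the list of vertices from $P$ to $Q$, and $\Lambda'$ the list from $Q$ to $P$, both clockwise and both including their ends. The lists $\Lambda\setminus\{Q\}$ and $\Lambda'\setminus\{P\}$ partition $S$. Exchanging the names $P$ and $Q$ exchanges $\Lambda$ and $\Lambda'$, so whatever we prove for $\Lambda$ holds for $\Lambda'$ with $P,Q$ exchanged.

Take $k=1$, so that long means "at distance $d_1$". By (2), a long pair in $\Lambda\setminus\{Q\}$ and a long pair in $\Lambda'\setminus\{P\}$ cannot both exist. So one of the two lists is independent. The other, say $\Lambda\setminus\{Q\}$, contains no 2-chain: if $x_1<y_1\le x_2<y_2$ were one, then $P\le x_1<x_2<y_2<Q$, so $x_2,y_2,Q,P$ would be distinct and in this cyclic order with $|x_2y_2|=|QP|=d_1$, against (2). By Lemma 1 it splits into at most 2 independent intervals. The total is at most $3=2k+1$.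

For general $k$ we imitate this. We want a $t$-chain inside an arc to force $t$ different distances $\ge\delta$, so that $t\le k$, and we want a chain with $t=k$ to have an end pair at distance exactly $d_1$, so that (2) can be applied to it.

## Why sliding one end is not enough

Take a $t$-chain in $\Lambda$ with end pair $(a,b)=(x_1,y_t)$. A natural way to produce distances is to record $|x_1y_t|$, delete the first pair of the chain, record $|x_2y_t|$, delete again, and so on down to $|x_ty_t|\ge\delta$. This gives $t$ different distances $\ge\delta$ provided that each deletion makes the end-to-end distance drop.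

For the first deletion this works well when the left end is $P$. Let $a=P<a'<b<Q$. Then $a',b,Q,P$ are in cyclic order, and (1) gives $|a'b|+|QP|<|a'Q|+|bP|$. As $|a'Q|\le d_1=|QP|$, we get $|a'b|<|Pb|=|ab|$.

But after one deletion the left end is no longer $P$, and if $b\neq Q$, the next inequality may be false. Consider
$$P=(0,0),\quad a=(6,10),\quad a'=(8,13),\quad b=(19,2),\quad Q=(20,0).$$
The successive edge vectors are $(6,10),(2,3),(11,-11),(1,-2),(-20,0)$. The cross products of consecutive ones, cyclically, are $-2,-55,-11,-40,-200$, and the directions make one full turn, so this is a convex pentagon traversed clockwise. The squared distances are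
$$|PQ|^2=400,\ |Pb|^2=365,\ |Qa'|^2=313,\ |Qa|^2=296,\ |a'b|^2=242,$$
$$|ab|^2=|Pa'|^2=233,\ |Pa|^2=136,\ |aa'|^2=13,\ |bQ|^2=5.$$
So $|PQ|=d_1$, and yet $|a'b|>|ab|$: moving the left end inward increased the distance. The mirror image of this pentagon shows that moving the right end inward can also fail. So no rule "always delete on this side" can work.

What can be saved is that the two failures never occur together. In the pentagon, moving the right end inward to $b'=a'$ gives $|ab'|=\sqrt{13}<|ab|$.

## At least one end can be moved inward

**Lemma 2.** *Let $P\le a<a'\le b'<b\le Q$ in $\Lambda$ with $(a,b)\ne(P,Q)$. Then $|a'b|<|ab|$ or $|ab'|<|ab|$.*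

Both restrictions matter. If $P,c,Q$ is an equilateral triangle in clockwise order, then $(a,b)=(P,Q)$ and $a'=b'=c$ violate both inequalities. If $a,c,b$ (clockwise) is an isosceles triangle with apex $c$ and $|ab|<|ac|=|bc|$, then again both fail with $a'=b'=c$; here $PQ$ is one of the legs, and neither of its two lists contains $a<c<b$ in this order.

**Proof.**

**Step 1: the pair $ab$ shares an endpoint with $PQ$.** This step settles the cases in which (1) suffices.

If $a=P$ and $b\ne Q$, then $a',b,Q,P$ are distinct and in cyclic order, and the computation of the previous section gives $|a'b|<|ab|$.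

If $a\neq P$ and $b=Q$, then $a,b',Q,P$ are distinct and in cyclic order. By (1), $|ab'|+|QP|<|aQ|+|b'P|$, and $|b'P|\le|QP|$, so $|ab'|<|aQ|=|ab|$.

From now on $a\ne P$ and $b\neq Q$, so $P<a<b<Q$. Suppose, for contradiction, that
$$|a'b|\ge|ab|\quad\text{and}\quad |ab'|\ge|ab|. \tag{3}$$

**Step 2: (3) makes the angles at $a$ and $b$ large.** Let $\alpha=\angle a'ab$ and $\beta=\angle abb'$. In triangle $aa'b$ the side $a'b$, opposite $a$, is at least as long as $ab$, opposite $a'$. So $\alpha\ge\angle aa'b=\pi-\alpha-\angle aba'$. Seen from the vertex $b$ of a convex polygon, the other vertices appear in their boundary order, so $\angle aba'\le\angle abb'=\beta$. Hence $2\alpha+\beta\ge\pi$.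

In the same way, in triangle $abb'$ we have $\beta\ge\angle ab'b=\pi-\beta-\angle bab'$ and $\angle bab'\le\angle baa'=\alpha$, so $2\beta+\alpha\ge\pi$. Adding the two inequalities,
$$\alpha+\beta\ge\frac{2\pi}{3}. \tag{4}$$

**Step 3: coordinates.** We turn the convexity at $a$ and $b$ into inequalities between direction angles. Put $a=(0,0)$ and $b=(|ab|,0)$, with $a',b'$ in the open upper half-plane; this agrees with a clockwise traversal. The vertices $P$ and $Q$ lie on the other boundary arc between $a$ and $b$, hence in the open lower half-plane. The vector $a'-a$ has direction angle $\alpha$, and $b'-b$ has direction angle $\pi-\beta$, with $\alpha,\beta\in(0,\pi)$.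

Let $p=|Pa|>0$ and $q=|Qb|>0$. The vector $a-P$ points upward, so it has a direction angle $\alpha_P\in(0,\pi)$. The vector $Q-b$ points downward, so it has direction angle $-\beta_Q$ with $\beta_Q\in(0,\pi)$. The clockwise traversal makes a right turn at $P,a,a'$, from direction $\alpha_P$ to direction $\alpha$; this means $\sin(\alpha-\alpha_P)<0$, and both angles are in $(0,\pi)$, so $\alpha_P>\alpha$. It makes a right turn at $b',b,Q$, from direction $-\beta$ to direction $-\beta_Q$, so likewise $\beta_Q>\beta$.

**Step 4: maximality of $|PQ|$ keeps the turning below $\pi$.** We locate the angles needed later. In triangle $PaQ$ we have $|aQ|\le|PQ|$, so the angle at $P$ is at most the angle at $a$, and therefore $\angle aPQ<\pi/2$. In triangle $PbQ$ we have $|Pb|\le|PQ|$, so similarly $\angle bQP<\pi/2$. The convex quadrilateral $P,a,b,Q$ has interior angles $\pi-\alpha_P$ at $a$ and $\pi-\beta_Q$ at $b$. Its angle sum $2\pi$ gives $\alpha_P+\beta_Q=\angle aPQ+\angle bQP<\pi$. Together with $\beta_Q>\beta$, $\alpha_P>\alpha$ and (4),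
$$0<\pi-\alpha_P-\beta_Q<\pi-\alpha_P-\beta<\pi-\alpha-\beta\le\frac{\pi}{3}, \tag{5}$$
and also
$$0<\pi-\alpha_P-\beta_Q<\pi-\alpha-\beta_Q<\pi-\alpha-\beta\le\frac{\pi}{3}. \tag{6}$$

**Step 5: $p<q$.** We project onto the line $bb'$ and compare $p$ with $q$ there. Let $f$ be the unit vector from $b$ to $b'$, let $\ell=|bb'|$, and put $t(X)=(X-b)\cdot f$.

*Upper bound for $t(a)$.* Since $|ab'|^2-|ab|^2=\ell^2-2\ell\,t(a)$, and this is $\ge 0$ by (3),
$$t(a)\le\frac{\ell}{2}. \tag{7}$$

*Lower bound for $t(P)$.* Put $Q'=b-qf$, the point at distance $q$ from $b$ on the ray opposite to $b'$. Let $\eta=\angle abP>0$. Seen from $b$, the direction of $a$ is $\pi$, and $P$ is in the lower half-plane, so the direction of $P$ is $\pi+\eta$. The directions of $Q$ and $Q'$ are $2\pi-\beta_Q$ and $2\pi-\beta$. The diagonal $bP$ splits the angle $\pi-\beta_Q$ of the quadrilateral $P,a,b,Q$ at $b$, so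
$$0<\angle PbQ=\pi-\beta_Q-\eta<\pi-\beta-\eta=\angle PbQ'<\pi .$$
As $|bQ|=|bQ'|=q$, the law of cosines in the triangles $PbQ$ and $PbQ'$ gives $|PQ'|>|PQ|=d_1\ge|Pb'|$. The points $b'$ and $Q'$ lie on the line through $b$ in direction $f$, at $t=\ell$ and $t=-q$; the distance from $P$ to this line contributes equally to $|Pb'|^2$ and $|PQ'|^2$. Hence
$$0>|Pb'|^2-|PQ'|^2=(t(P)-\ell)^2-(t(P)+q)^2=(\ell+q)\bigl(\ell-q-2t(P)\bigr),$$
that is, $t(P)>(\ell-q)/2$.

*Comparison.* With (7), $(a-P)\cdot f=t(a)-t(P)<q/2$. On the other hand $a-P$ has length $p$ and direction $\alpha_P$, while $f$ has direction $\pi-\beta$. So $(a-P)\cdot f=p\cos(\pi-\beta-\alpha_P)>p/2$, because $0<\pi-\beta-\alpha_P<\pi/3$ by (5). Therefore $p<q$.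

**Step 6: $q<p$.** We run the mirror image of Step 5 on the line $aa'$. Let $g$ be the unit vector from $a$ to $a'$, let $m=|aa'|$, and put $s(X)=(X-a)\cdot g$.

From (3), $0\le|a'b|^2-|ab|^2=m^2-2m\,s(b)$, so $s(b)\le m/2$.

Put $P'=a-pg$ and $\theta=\angle baQ>0$. Seen from $a$, the direction of $Q$ is $-\theta$, that of $P$ is $\alpha_P-\pi$, and that of $P'$ is $\alpha-\pi$. The diagonal $aQ$ splits the angle $\pi-\alpha_P$ of the quadrilateral $P,a,b,Q$ at $a$, so
$$0<\angle QaP=\pi-\alpha_P-\theta<\pi-\alpha-\theta=\angle QaP'<\pi .$$
As $|aP|=|aP'|=p$, the law of cosines gives $|QP'|>|QP|=d_1\ge|Qa'|$. The points $a'$ and $P'$ lie on the line through $a$ in direction $g$ at $s=m$ and $s=-p$, so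
$$0>|Qa'|^2-|QP'|^2=(s(Q)-m)^2-(s(Q)+p)^2=(m+p)\bigl(m-p-2s(Q)\bigr),$$
that is, $s(Q)>(m-p)/2$. Hence $(b-Q)\cdot g=s(b)-s(Q)<p/2$.

The vector $b-Q$ has length $q$ and direction $\pi-\beta_Q$, and $g$ has direction $\alpha$. So $(b-Q)\cdot g=q\cos(\pi-\beta_Q-\alpha)>q/2$, because $0<\pi-\alpha-\beta_Q<\pi/3$ by (6). Therefore $q<p$, which contradicts Step 5. $\square$

## Long chains force many distances

**Lemma 3.** *For a $t$-chain in $\Lambda$ with $(x_1,y_t)\ne(P,Q)$, there are distances $c_1>c_2>\dots>c_t\ge\delta$ of $S$ with $c_1=|x_1y_t|$. Consequently $t\le k$, and if $t=k$ then $|x_1y_k|=d_1$.*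

The same holds in $\Lambda'$, with the condition $(x_1,y_t)\ne(Q,P)$.

**Proof.** The consequences follow at once. Exactly $k$ distances are $\ge\delta$, so $t\le k$; if $t=k$, then $c_1>\dots>c_k$ are all of them, so $c_1=d_1$. The main claim is proved by induction on $t$.

**Step 1: $t=1$.** Take $c_1=|x_1y_1|\ge\delta$.

**Step 2: $t=2$.** This is separate because the choice of Lemma 2 used in Step 3, $a'=x_2$ and $b'=y_{t-1}$, needs $x_2\le y_{t-1}$, and that can fail for $t=2$. Put $a=x_1$, $b=y_2$. If $|ab|>|x_1y_1|$ or $|ab|>|x_2y_2|$, take $c_1=|ab|$ and let $c_2$ be the smaller long distance so obtained. Suppose instead that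
$$|x_1y_1|\ge|ab|\quad\text{and}\quad|x_2y_2|\ge|ab|. \tag{8}$$

If $y_1=x_2$, then with $a'=b'=y_1$ we have $|a'b|=|x_2y_2|\ge|ab|$ and $|ab'|=|x_1y_1|\ge|ab|$, against Lemma 2.

If $y_1<x_2$, apply Lemma 2 twice. With $a'=b'=y_1$, the inequality $|ay_1|<|ab|$ is excluded by (8), so $|y_1b|<|ab|$. With $a'=b'=x_2$, the inequality $|x_2b|<|ab|$ is excluded by (8), so $|ax_2|<|ab|$. Now $x_1,y_1,x_2,y_2$ are distinct and in cyclic order, and (1) gives
$$2|ab|\le|x_1y_1|+|x_2y_2|<|x_1x_2|+|y_1y_2|=|ax_2|+|y_1b|<2|ab|,$$
a contradiction.

**Step 3: $t\ge3$.** We delete one end pair, on the side that Lemma 2 permits. Put $a=x_1$, $a'=x_2$, $b'=y_{t-1}$, $b=y_t$. Then $a<a'$, and $a'=x_2<y_2\le y_{t-1}=b'$, and $b'<b$, so Lemma 2 applies.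

If $|x_2y_t|<|x_1y_t|$, delete the first pair. The remaining $(t-1)$-chain has end pair $(x_2,y_t)$, and $x_2>x_1\ge P$, so this pair is not $(P,Q)$.

Otherwise $|x_1y_{t-1}|<|x_1y_t|$; delete the last pair. The remaining chain has end pair $(x_1,y_{t-1})$, and $y_{t-1}<y_t\le Q$, so this pair is not $(P,Q)$.

By induction the remaining chain yields distances $c_2>\dots>c_t\ge\delta$ with $c_2$ equal to the distance of its end pair. This is less than $c_1=|x_1y_t|$. $\square$

## At most $2k+1$ intervals

By Lemma 3, neither $\Lambda\setminus\{Q\}$ nor $\Lambda'\setminus\{P\}$ contains a $(k+1)$-chain, since a chain in either of these lists cannot have both $P$ and $Q$ as its ends. So Lemma 1 cuts each of them into at most $k+1$ independent intervals. That gives $2k+2$, one too many. The missing unit comes from (2), as for $k=1$.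

**Proof of Theorem 1.** Suppose both lists contained a $k$-chain, with end pairs $(x,y)$ in $\Lambda\setminus\{Q\}$ and $(x',y')$ in $\Lambda'\setminus\{P\}$. As $y\ne Q$ and $y'\neq P$, Lemma 3 applies to both and gives $|xy|=|x'y'|=d_1$. The two lists are disjoint and follow each other around the polygon, so $x,y,x',y'$ are distinct and in this cyclic order. This contradicts (2).

So one of the two lists contains no $k$-chain, and by Lemma 1 (with $r=k-1\ge0$) it splits into at most $k$ independent intervals. The other contains no $(k+1)$-chain and splits into at most $k+1$. Together they partition $S$ into at most $2k+1$ independent intervals. Coloring each interval with its own color gives $\chi(G(S,k))\le2k+1$. $\blacksquare$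

*Check on the pentagon.* Take $k=2$, $P=v_0$, $Q=v_2$. The list $\Lambda\setminus\{Q\}$ is $v_0<v_1$; it contains no 2-chain and is cut into 2 intervals. The list $\Lambda'\setminus\{P\}$ is $v_2<v_3<v_4$; it contains the 2-chain $v_2<v_3\le v_3<v_4$, whose end pair $v_2v_4$ is at distance $d_1$, as Lemma 3 says, and it is cut into 3 intervals. The total is $5=2k+1$. The full list $\Lambda'$ contains the 3-chain found at the start, whose end pair is $(Q,P)$; so the excluded end pair in Lemma 3 has to be excluded.

## Chains that close up around the polygon

The same lemmas bound chains that run around the whole polygon, and this strengthens Altman's theorem.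

**Definition (cyclic chain).** Let $A_j$ ($1\le j\le t$) be boundary arcs, each running clockwise from $x_j\in S$ to $y_j\in S$ with $x_j\ne y_j$. They form a *cyclic $\delta$-chain of length $t$* if no two of them share a side of the polygon and $|x_jy_j|\ge\delta$ for all $j$. Common endpoints are allowed, and the chain may close up around the polygon.

*Example.* If $\delta$ is the shortest side, the $n$ sides form a cyclic $\delta$-chain of length $n$. In the regular pentagon with $\delta$ the diagonal, the arcs $v_0\to v_2$ and $v_2\to v_4$ form one of length 2.

**Theorem 2.** *Let $S$ be the vertex set of a convex polygon, $\delta>0$, and let exactly $k\ge1$ distances of $S$ be $\ge\delta$. Then every cyclic $\delta$-chain has length $t\le2k+1$. Equivalently, a cyclic $\delta$-chain of length $t$ forces at least $\lfloor t/2\rfloor$ distances $\ge\delta$.*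

The two forms are equivalent because $t\le2k+1$ means $k\ge(t-1)/2$, and the least integer at least $(t-1)/2$ is $\lfloor t/2\rfloor$.

**Corollary.** *A convex $n$-gon determines at least $\lfloor n/2\rfloor$ distinct distances that are not smaller than its shortest side.*

To deduce the corollary, take $\delta$ to be the shortest side and the $n$ sides as the chain. The corollary contains Altman's theorem, and it is sharp for all $n$: the regular $n$-gon determines exactly $\lfloor n/2\rfloor$ distances, all at least its side. Theorem 2 is sharp for every $k$: the $2k+1$ sides of the regular $(2k+1)$-gon form a chain of length $2k+1$, and exactly $k$ distances occur.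

**Proof of Theorem 2.** A distance of $S$ is $\ge\delta$ exactly when it is $\ge d_k$, so we may replace $\delta$ by $d_k$, and Lemma 3 applies.

**Step 1: splitting the cyclic chain at $P$ and $Q$.** We want to reduce to ordinary chains in $\Lambda$ and $\Lambda'$. Call $P$ *straddled* if it is an inner vertex of some $A_j$, and similarly for $Q$. If $P$ is an inner vertex of $A_j$, then $A_j$ contains both sides at $P$. Any other arc that contained $P$, even as an endpoint, would contain one of these sides; so $P$ lies in no other $A_i$, and the straddling arc is unique. The same holds for $Q$.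

An arc with neither $P$ nor $Q$ as an inner vertex lies in the boundary part from $P$ to $Q$ or in the one from $Q$ to $P$. The arcs of the first kind share no sides, so when listed along $\Lambda$ they satisfy $y_i\le x_{i+1}$ and form a $t_1$-chain in $\Lambda$. Those of the second kind form a $t_2$-chain in $\Lambda'$.

**Step 2: both $P$ and $Q$ are straddled.** Then both chains avoid $P$ and $Q$. If one of them had at least $k$ pairs, its first $k$ pairs would have an end pair $(x,y)$ at distance $d_1$ by Lemma 3. If it lies in $\Lambda$, then $x,y,Q,P$ are distinct and in cyclic order; if it lies in $\Lambda'$, then $x,y,P,Q$ are. Since $|PQ|=d_1$, this contradicts (2). So $t_1,t_2\le k-1$. At most two arcs are straddling, and $t\le2(k-1)+2=2k$.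

**Step 3: exactly one of $P,Q$ is straddled.** The straddled point lies in neither chain, so neither chain has both $P$ and $Q$ as its ends. Lemma 3 gives $t_1,t_2\le k$. With the one straddling arc, $t\le2k+1$.

**Step 4: neither is straddled.** Now $t=t_1+t_2$.

First, $t_1\le k+1$. Otherwise the first $k+1$ pairs form a $(k+1)$-chain in $\Lambda$ with $y_{k+1}\le x_{k+2}<y_{k+2}\le Q$, whose end pair is not $(P,Q)$, against Lemma 3. Similarly $t_2\le k+1$.

Second, $t_1$ and $t_2$ are not both $k+1$. Otherwise the first $k$ pairs of the chain in $\Lambda$ end at $y_k\le x_{k+1}<Q$, so they form a $k$-chain in $\Lambda\setminus\{Q\}$, and likewise the first $k$ pairs of the other form a $k$-chain in $\Lambda'\setminus\{P\}$. The proof of Theorem 1 showed that these two $k$-chains cannot both exist: by Lemma 3 both end pairs would have distance $d_1$, and their four points would be distinct and in cyclic order, against (2).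

Hence $t=t_1+t_2\le(k+1)+k=2k+1$. $\blacksquare$
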